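\title{Confluent images of arc-like continua have the fixed-point property}

\begin{abstract}
We prove that every confluent map $f$ of an arc-like continuum onto a continuum $Y$ is universal, so that $Y$ has the fixed-point property. The proof rests on a crossing theorem in $Y\times\mathbb R$ for confluent maps onto atriodic tree-like continua, which is obtained by studying a minimal pair of subcontinua on which a sign change survives. We also show that every map of a tree-like continuum onto such a $Y$ is universal, and that a hereditarily indecomposable continuous image of an arc-like continuum has span zero and is therefore a point or a pseudo-arc.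
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a compact connected metric space (a single point is allowed), and a \emph{map} is a continuous function. A \emph{tree} is a finite, connected and simply connected graph; we count a point as a tree. A continuum is \emph{arc-like} (or \emph{chainable}) if it is an inverse limit of arcs, and \emph{tree-like} if it is an inverse limit of trees. A continuum $Y$ has the \emph{fixed-point property} if every map $g\colon Y\to Y$ has a point $y$ with $g(y)=y$.

An arc has the fixed-point property by the intermediate value theorem, and the same argument works for an arc-like continuum $X$. For every $\varepsilon>0$ there is a map $\psi\colon X\to\mathbb R$ whose fibers have diameter less than $\varepsilon$, namely the projection to a sufficiently late arc of the inverse sequence. If $g\colon X\to X$ had no fixed point, take $\varepsilon=\min_x d(x,g(x))$. Then $\psi(g(x))-\psi(x)$ never vanishes, although it is nonnegative where $\psi$ is smallest and nonpositive where $\psi$ is largest. This is impossible on a connected space.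

Which images of $X$ inherit the property? Not all of them do: the circle is an image of the arc, and rotations have no fixed points. The map $t\mapsto e^{2\pi i t}$ of $[0,1]$ onto the circle cuts a small arc around $1$ into two halves, neither of which covers the whole small arc. Confluence forbids exactly this. A map $f\colon X\to Y$ of continua is \emph{confluent} if for every subcontinuum $A\subset Y$ each component of $f^{-1}(A)$ is mapped by $f$ onto $A$. In words, a subcontinuum of $Y$ can be lifted, as a set, through any point lying over it. The fold $x\mapsto|x|$ of $[-1,1]$ onto $[0,1]$ is an example.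

A \emph{triod} is a continuum $T$ containing a subcontinuum $T_0$ such that $T\setminus T_0$ is the union of three nonempty pairwise separated sets, and a continuum is \emph{atriodic} if it contains no triod. The following fact is known, and we use it without proof.

\begin{proposition}\label{prop:known}
A confluent image of an arc-like continuum is an atriodic tree-like continuum.
\end{proposition}

So a confluent image of an arc-like continuum contains neither a circle nor a branch point, and one expects it to behave like an arc. But neither property supplies a map to the line with small fibers, and that map carried the whole argument above. This leads to the question, posed in \cite{problem}, that we answer here: \emph{if $f\colon X\to Y$ is a confluent map of an arc-like continuum $X$ onto a continuum $Y$, does $Y$ have the fixed-point property?}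

The answer is yes, and in a strong form. A map $f\colon X\to Y$ is \emph{universal} if for every map $h\colon X\to Y$ there is $x\in X$ with $f(x)=h(x)$. If $f$ is universal and $g\colon Y\to Y$ is a map, then $h=g\circ f$ gives a point $x$ with $f(x)=g(f(x))$, so $Y$ has the fixed-point property.

\begin{theorem}\label{thm:fpp}
Let $f\colon X\to Y$ be a confluent map of an arc-like continuum $X$ onto a continuum $Y$. Let $Z$ be a continuum and $k\colon Z\to X$, $h\colon Z\to Y$ maps with $k(Z)=X$ or $h(Z)=Y$. Then $f(k(z))=h(z)$ for some $z\in Z$. In particular $f$ is universal, and $Y$ has the fixed-point property.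
\end{theorem}

Universality can fail without confluence even when $Y$ is a tree. Let $Y$ be the union of three segments from a point $v$ to points $e_1,e_2,e_3$, and let $f\colon[0,4]\to Y$ run linearly through $e_1,v,e_2,v,e_3$ at the times $0,1,2,3,4$. Let $h$ equal $e_3$ on $[0,\frac32]$, move from $e_3$ through $v$ to $e_1$ during $[\frac32,\frac52]$, while $f$ is in the second segment away from $v$, and equal $e_1$ on $[\frac52,4]$. Then $f(x)\ne h(x)$ for all $x$.

The map to the line lives on $X$, not on $Y$, so we keep it there and carry it along as a second coordinate. Theorem~\ref{thm:fpp} follows in a few lines from the next statement, in which $X$ is an arbitrary continuum.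

\begin{theorem}\label{thm:cross}
Let $f\colon X\to Y$ be a confluent map of a continuum $X$ onto an atriodic tree-like continuum $Y$. Let $\psi\colon X\to\mathbb R$ be a map, $Z$ a continuum, and $h\colon Z\to Y$, $u\colon Z\to\mathbb R$ maps. Assume
\begin{itemize}
\item[(i)] $\psi(X)\subset u(Z)$, or
\item[(ii)] $h(Z)=Y$ and $u(Z)\subset\psi(X)$.
\end{itemize}
Then there are $z\in Z$ and $x\in X$ with $f(x)=h(z)$ and $\psi(x)=u(z)$.
\end{theorem}

The conclusion says that the continua $(f,\psi)(X)$ and $(h,u)(Z)$ in $Y\times\mathbb R$ meet. Under either hypothesis one of them projects onto $Y$, and the other one reaches every height that the first one reaches. When $Y$ is an arc, the picture is a rectangle with one continuum crossing from left to right and another crossing from bottom to top. We call Theorem~\ref{thm:cross} the \emph{crossing theorem}. The condition $h(Z)=Y$ in (ii) cannot be dropped: take $X=Y=[0,1]$, $f=\psi=\mathrm{id}$, and $Z$ a point with $h=0$, $u=1$.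

Two applications of the crossing theorem remove $X$ from the statement altogether, provided the domain is tree-like.

\begin{theorem}\label{thm:tree}
Let $Y$ be a confluent image of an arc-like continuum, $Z$ a tree-like continuum, and $a,b\colon Z\to Y$ maps with $b(Z)\subset a(Z)$. Then $a(z)=b(z)$ for some $z\in Z$. In particular:
\begin{itemize}
\item every map of a tree-like continuum onto $Y$ is universal;
\item if $A\subset Y$ is a subcontinuum and $g\colon A\to Y$ is a map with $g(A)\subset A$ or $g(A)\supset A$, then $g$ has a fixed point.
\end{itemize}
\end{theorem}

If the first assertion holds for \emph{all} continua $Z$, then $Y$ is said to have \emph{semispan zero}; if it holds for all $Z$ and all $a,b$ with $a(Z)=b(Z)$, then $Y$ has \emph{span zero}. Replacing $Z$ by its image under $(a,b)$ gives the usual form of these definitions: every subcontinuum of $Y\times Y$ whose second projection is contained in (respectively equal to) its first projection meets the diagonal. A continuum is \emph{hereditarily indecomposable} if none of its subcontinua is the union of two proper subcontinua, and a \emph{pseudo-arc} is a nondegenerate hereditarily indecomposable arc-like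 continuum.

\begin{theorem}\label{thm:hi}
Let $Y$ be a hereditarily indecomposable continuum which is a continuous image of an arc-like continuum. If $Z$ is any continuum and $a,b\colon Z\to Y$ are maps with $b(Z)\subset a(Z)$, then $a(z)=b(z)$ for some $z\in Z$. That is, $Y$ has semispan zero, hence span zero. Consequently a nondegenerate hereditarily indecomposable continuum is a continuous image of an arc-like continuum if and only if it is a pseudo-arc, and every nondegenerate confluent image of a pseudo-arc is a pseudo-arc.
\end{theorem}

For general $Y$, Theorem~\ref{thm:tree} gives the span-zero conclusion only for tree-like $Z$. We do not claim that every confluent image of an arc-like continuum is arc-like, or that it has span zero with respect to arbitrary continua $Z$.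

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:pairs} derives Theorem~\ref{thm:fpp} from the crossing theorem and introduces the objects of the proof on two small cases. The crossing theorem is proved in Section~\ref{sec:proof}, Theorem~\ref{thm:tree} in Section~\ref{sec:tree}, and Theorem~\ref{thm:hi} in Section~\ref{sec:hi}.

\section{Tools from continuum theory}\label{sec:tools}

Coordinate projections of a product are written $\pi_Z$, $\pi_X$, and so on. We use the following textbook facts.

\begin{itemize}
\item[(T1)] \emph{Chains.} If $\{K_i\}$ is a family of subcontinua of a continuum, totally ordered by inclusion, then $\bigcap K_i$ is a continuum, and $m(\bigcap K_i)=\bigcap m(K_i)$ for every map $m$. (For $y$ in the right-hand side, the compact sets $K_i\cap m^{-1}(y)$ are nonempty and nested.)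
\item[(T2)] \emph{Hyperspaces.} The subcontinua of a continuum $K$ form a compact space in the Hausdorff metric; convergence of subcontinua always refers to this metric. If $K_n\to K'$, then $m(K_n)\to m(K')$ for every map $m$ on $K$, and for real $u$ the numbers $\min u(K_n)$, $\max u(K_n)$ converge to $\min u(K')$, $\max u(K')$. An increasing family of subcontinua converges to the closure of its union.
\item[(T3)] \emph{Order arcs} \cite[\S14]{IN}. If $K$ is a nondegenerate continuum and $k\in K$, there is a continuous family $\{K_t\}_{0\le t\le1}$ of subcontinua with $K_0=\{k\}$, $K_1=K$ and $K_s\subsetneq K_t$ for $s<t$.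
\item[(T4)] \emph{Cutting and boundary bumping.} If $E_0,E_1$ are closed subsets of a compact metric space $E$ and no component of $E$ meets both, then $E$ is the disjoint union of compact sets $P\supset E_0$ and $Q\supset E_1$. If $F$ is a nonempty proper closed subset of a continuum, then every component of $F$ meets the boundary of $F$.
\item[(T5)] \emph{Inverse limits.} Let $M=\varprojlim M_n$ with compact metric spaces $M_n$ and projections $r_n\colon M\to M_n$. The diameters of the fibers of $r_n$ tend to $0$ uniformly; hence a point $y$ lies in a closed set $A\subset M$ as soon as $r_n(y)\in r_n(A)$ for all $n$. A nonempty closed set $A\subset M$ is the inverse limit of the sets $r_n(A)$, with surjective bonding maps. If the bonding maps are surjective, so are the projections. An inverse limit of continua is a continuum. Finally, the functions $\varphi\circ r_n$ with $n\ge1$ and $\varphi\colon M_n\to\mathbb R$ continuous form an algebra that contains the constants and separates points, so by the Stone--Weierstrass theorem they are uniformly dense among the real maps on $M$.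
\end{itemize}

By (T5), an arc-like continuum $X$ has for every $\varepsilon>0$ a map $\psi\colon X\to\mathbb R$ with fibers of diameter less than $\varepsilon$. Apart from Proposition~\ref{prop:known}, this is the only way in which arc-likeness of $X$ is used, and the property passes to subcontinua by restricting $\psi$.

A continuum is \emph{acyclic} if each of its maps to the circle $S^1$ is homotopic to a constant.

\begin{lemma}\label{lem:treelike}
Let $Y$ be a tree-like continuum.
\begin{itemize}
\item[(a)] Every subcontinuum of $Y$ is tree-like, and it is atriodic if $Y$ is.
\item[(b)] If two subcontinua $A,A'$ of $Y$ meet, then $A\cap A'$ is a continuum.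
\item[(c)] $Y$ is acyclic.
\end{itemize}
\end{lemma}

\begin{proof}
Write $Y=\varprojlim S_n$ with trees $S_n$ and projections $r_n$. A subcontinuum of a tree is a tree, so (a) follows from $A=\varprojlim r_n(A)$; a triod in $A$ is a triod in $Y$. For (b), the sets $r_n(A)\cap r_n(A')$ are nonempty intersections of two subtrees of a tree, hence continua. The bonding maps send them into one another, and by (T5) their inverse limit is $A\cap A'$. For (c), we may assume that the $r_n$ are onto. Given $\varphi\colon Y\to S^1\subset\mathbb R^2$, choose $n$ and $\varphi_n\colon S_n\to\mathbb R^2$ with $|\varphi-\varphi_n\circ r_n|<\frac12$. Then $\varphi_n$ does not vanish, and $(\varphi_n/|\varphi_n|)\circ r_n$ is nowhere antipodal to $\varphi$, hence homotopic to it. It is also homotopic to a constant, because $S_n$ is contractible.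
\end{proof}

Property (b) is called \emph{hereditary unicoherence}. The one deep tool is the following theorem of Davis. A continuum $B$ is in \emph{Class~$W$} if for every map $m$ of a continuum $K$ onto $B$, every subcontinuum of $B$ equals $m(K')$ for some subcontinuum $K'\subset K$.

\begin{theorem}[Davis \cite{Davis}]\label{thm:davis}
Every atriodic acyclic continuum is in Class~$W$.
\end{theorem}

With Lemma~\ref{lem:treelike}, every subcontinuum of an atriodic tree-like continuum is in Class~$W$. The difference from confluence matters later: Class~$W$ lifts a subcontinuum \emph{somewhere}, while confluence lifts it through a \emph{prescribed point}.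

The restriction of a confluent map to a subcontinuum need not be confluent onto its image (see Example~\ref{ex:fold}). Two operations do preserve confluence.

\begin{lemma}\label{lem:conf}
Let $f\colon X\to Y$ be a map of continua.
\begin{itemize}
\item[(a)] Let $D\subset X$ be a continuum with $f|_D\colon D\to f(D)$ confluent, let $A\subset f(D)$ be a continuum, and let $C$ be a component of $D\cap f^{-1}(A)$. Then $f|_C\colon C\to A$ is onto and confluent.
\item[(b)] Let $\{D_i\}$ be a chain of subcontinua of $X$ with each $f|_{D_i}\colon D_i\to f(D_i)$ confluent, and $D=\bigcap D_i$. Then $f|_D\colon D\to f(D)$ is confluent.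
\end{itemize}
\end{lemma}

\begin{proof}
(a) The equality $f(C)=A$ is the confluence of $f|_D$. Let $A'\subset A$ be a continuum and $x\in C\cap f^{-1}(A')$. The component of $D\cap f^{-1}(A')$ containing $x$ maps onto $A'$, and it lies in $C$, being a connected subset of $D\cap f^{-1}(A)$ that meets $C$. So it is the component of $x$ in $C\cap f^{-1}(A')$.

(b) Let $A\subset f(D)$ be a continuum and $x\in D\cap f^{-1}(A)$. The components $Q_i\ni x$ of $D_i\cap f^{-1}(A)$ form a chain, and $f(Q_i)=A$. By (T1), $\bigcap Q_i$ is a continuum in $D\cap f^{-1}(A)$ that contains $x$ and maps onto $A$.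
\end{proof}

\section{Admissible pairs and two small cases}\label{sec:pairs}

We first show that the crossing theorem answers the question.

\begin{proof}[Proof of Theorem~\ref{thm:fpp}]
By Proposition~\ref{prop:known}, $Y$ is atriodic and tree-like. For each $n$ let $\psi_n\colon X\to\mathbb R$ have fibers of diameter less than $1/n$, and put $u_n=\psi_n\circ k$. If $k(Z)=X$, then $u_n(Z)=\psi_n(X)$ and hypothesis (i) of Theorem~\ref{thm:cross} holds. If $h(Z)=Y$, then (ii) holds, since $u_n(Z)\subset\psi_n(X)$. So there are $z_n,x_n$ with $f(x_n)=h(z_n)$ and $\psi_n(x_n)=\psi_n(k(z_n))$, whence $d(x_n,k(z_n))<1/n$. Along a subsequence $z_n\to z$; then $x_n\to k(z)$ and $f(k(z))=h(z)$. The case $Z=X$, $k=\mathrm{id}$ is the universality of $f$.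
\end{proof}

Let now $f,\psi,h,u$ be as in Theorem~\ref{thm:cross}. Put
\[
E=\{(z,x)\in Z\times X: h(z)=f(x)\},\qquad \Delta(z,x)=\psi(x)-u(z).
\]
The set $E$ is compact, and we must find a zero of $\Delta$ on $E$. If $(z,x)\in E$ we call $z$ and $x$ \emph{partners}. Let $E_L$ and $E_R$ be the subsets of $E$ where $\Delta<0$ and $\Delta>0$: the point $\psi(x)$ lies to the left, respectively to the right, of $u(z)$.

Confluence of $f$ concerns subcontinua of $Y$ and gives no direct hold on the components of $E$. What it does give is a supply of pairs of continua, one in $Z$ and one in $X$, with the same image in $Y$. A pair $(K,D)$ is \emph{admissible} if $K\subset Z$ and $D\subset X$ are continua, $f(D)=h(K)$, and $f|_D\colon D\to f(D)$ is confluent. The last condition is there so that confluence can be used again inside $D$. In an admissible pair every point of $K$ has a partner in $D$, and every point of $D$ has a partner in $K$. Put $E(K,D)=E\cap(K\times D)$. The pair is \emph{mixed} if $E(K,D)$ meets both $E_L$ and $E_R$, an \emph{$L$-pair} if $E(K,D)\subset E_L$, and an \emph{$R$-pair} if $E(K,D)\subset E_R$.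

The next lemma is the only place where hypotheses (i) and (ii) enter. It is the endpoint part of the intermediate value argument.

\begin{lemma}\label{lem:signs}
Let $D_0$ be a component of $f^{-1}(h(Z))$. Then $(Z,D_0)$ is admissible, and $\Delta$ takes a value $\ge0$ and a value $\le0$ on $E(Z,D_0)$.
\end{lemma}

\begin{proof}
Admissibility is Lemma~\ref{lem:conf}(a) with $D=X$. In case (i), take $z$ with $u(z)=\min u(Z)\le\min\psi(X)$; any partner $x\in D_0$ has $\Delta(z,x)\ge0$. A point $z$ with $u(z)=\max u(Z)\ge\max\psi(X)$ gives $\Delta\le0$. In case (ii) we have $D_0=X$. A point $x$ with $\psi(x)=\min\psi(X)\le\min u(Z)$ has a partner $z$, and $\Delta(z,x)\le0$; a point $x$ where $\psi$ is largest gives $\Delta\ge0$.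
\end{proof}

\begin{example}[monotone maps]\label{ex:monotone}
Suppose that all fibers $f^{-1}(y)$ are connected. Then $E$ is connected: if $E=E_1\sqcup E_2$ with nonempty compact $E_i$, each set $\{z\}\times f^{-1}(h(z))$ lies in one $E_i$, so $Z=\pi_Z(E_1)\sqcup\pi_Z(E_2)$, which is impossible. By Lemma~\ref{lem:signs} and the intermediate value theorem, $\Delta$ vanishes somewhere on $E$.
\end{example}

In general we do not know that $E$ is connected, and we replace connectedness by a minimality argument. The following case can be done by hand.

\begin{example}[the fold]\label{ex:fold}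
Let $X=[-1,1]$, $Y=Z=[0,1]$, $f(x)=|x|$, $h=\mathrm{id}$, $\psi=\mathrm{id}$ and $u\equiv-\frac12$; hypothesis (ii) holds. Here $E=\{(z,\pm z)\}$, $\Delta(z,z)=z+\frac12$ and $\Delta(z,-z)=\frac12-z$. The only zero is $(\frac12,-\frac12)$, and $E_L=\{(z,-z):z>\frac12\}$.

For $K=[p,q]$ the admissible sets $D$ are $[p,q]$, $[-q,-p]$ and, when $p=0$, also $[-q,q]$. The set $D=[-r,q]$ with $0<r<q$ has the right image for $p=0$ but is excluded: the component $\{-r\}$ of $D\cap f^{-1}([r,q])$ does not map onto $[r,q]$. The mixed pairs are $([p,q],[-q,-p])$ with $p<\frac12<q$ and $([0,q],[-q,q])$ with $q>\frac12$.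

Two things are visible. First, no mixed pair is minimal, since $q$ can always be decreased a little; a decreasing chain of mixed pairs can lose the label $L$ in the limit only because $E_L$ is not closed, that is, because of the zero of $\Delta$. Second, labels persist under growth. Start at $(1,-1)\in E_L$, let $K_t=[1-t,1]$ grow to $Z$, and let $D_t$ be the component of $f^{-1}(h(K_t))$ containing $-1$, so $D_t=[-1,t-1]$ for $t<1$. Then $(K_t,D_t)$ is an $L$-pair until $t=\frac12$, the moment at which it reaches the zero. Note also that $D_t\to[-1,0]\neq X$ as $t\to1$: the sets $K_t$ converge to the whole, but their followers $D_t$ need not.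
\end{example}

The proof turns these observations around. If $\Delta$ has no zero, then $E_L$ and $E_R$ are closed, so a minimal mixed pair $(K,D)$ exists. Inside it every smaller pair carries a single label, which therefore persists under growth all the way up to $K$. A label is an inequality between the ranges of $\psi$ and $u$, and pairs of both labels grown from one point of $D$ give inequalities that cannot hold together.

\section{Proof of the crossing theorem}\label{sec:proof}

Throughout this section we assume that $\Delta$ has no zero on $E$, and we derive a contradiction. Let $c=\min_E|\Delta|>0$. Then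
\[
E_L=\{(z,x)\in E:\psi(x)\le u(z)-c\},\qquad E_R=\{(z,x)\in E:\psi(x)\ge u(z)+c\}
\]
are disjoint compact sets with union $E$, and every admissible pair is mixed, an $L$-pair or an $R$-pair.

\subsection*{Labels as inequalities}

In an $L$-pair the interval $\psi(D)$ is shifted to the left of $u(K)$ at both ends, and in an $R$-pair to the right.

\begin{lemma}\label{lem:shift}
If $(K,D)$ is an $L$-pair, then $\min\psi(D)\le\min u(K)-c$ and $\max\psi(D)\le\max u(K)-c$. If $(K,D)$ is an $R$-pair, then $\min\psi(D)\ge\min u(K)+c$ and $\max\psi(D)\ge\max u(K)+c$.
\end{lemma}

\begin{proof}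
Let $(K,D)$ be an $L$-pair. A point $k\in K$ where $u|_K$ is smallest has a partner $d\in D$, and $\min\psi(D)\le\psi(d)\le u(k)-c$. A point $d\in D$ where $\psi|_D$ is largest has a partner $k\in K$, and $\psi(d)\le u(k)-c\le\max u(K)-c$. For an $R$-pair take partners of a point where $\psi|_D$ is smallest and of a point where $u|_K$ is largest.
\end{proof}

\subsection*{A minimal mixed pair}

Order pairs by inclusion in both coordinates.

\begin{lemma}\label{lem:minimal}
There is a minimal mixed admissible pair $(K,D)$, and $K$ is nondegenerate.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:signs} the pair $(Z,D_0)$ is mixed, since $\Delta\ne0$ on $E$. Let $\{(K_i,D_i)\}$ be a chain of mixed admissible pairs, $K=\bigcap K_i$, $D=\bigcap D_i$. By (T1), $K$ and $D$ are continua and $f(D)=\bigcap f(D_i)=\bigcap h(K_i)=h(K)$. By Lemma~\ref{lem:conf}(b), $f|_D$ is confluent. The compact sets $E_L\cap(K_i\times D_i)$ are nonempty and nested, so $E_L$ meets $K\times D$, and so does $E_R$. Zorn's lemma gives a minimal mixed pair $(K,D)$. If $K=\{k\}$, then $(k,d)\in E$ for every $d\in D$, so $d\mapsto\Delta(k,d)$ takes both signs and no zero on the connected set $D$, which is impossible.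
\end{proof}

Fix such a pair $(K,D)$ and put
\[
B=f(D)=h(K),\qquad \alpha=\min u(K),\qquad \beta=\max u(K).
\]
A \emph{smaller pair} is an admissible pair $(K',D')\ne(K,D)$ with $K'\subset K$ and $D'\subset D$. By minimality, every smaller pair is an $L$-pair or an $R$-pair.

\subsection*{Growth}

\begin{lemma}\label{lem:growth}
Let $(k,d)\in E(K,D)$, let $K'$ be a continuum with $k\in K'\subsetneq K$, and let $D'$ be the component of $D\cap f^{-1}(h(K'))$ containing $d$. Then $(K',D')$ is a smaller pair, and it has the label of $(k,d)$.
\end{lemma}

\begin{proof}
The pair is admissible by Lemma~\ref{lem:conf}(a), and smaller because $K'\ne K$. It is not mixed, and $(k,d)\in E(K',D')$.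
\end{proof}

Apply this to the members $K_t$, $t<1$, of an order arc from $\{k\}$ to $K$. If $(k,d)\in E_R$, Lemma~\ref{lem:shift} gives $\max\psi(D)\ge\max u(K_t)+c$, and $\max u(K_t)\to\beta$ as $t\to1$. If $(k,d)\in E_L$, it gives $\min\psi(D)\le\min u(K_t)-c$, and $\min u(K_t)\to\alpha$. Both kinds of points exist, so
\begin{equation}\label{eq:overshoot}
\min\psi(D)\le\alpha-c\qquad\text{and}\qquad\max\psi(D)\ge\beta+c .
\end{equation}
Thus $\psi(D)$ overshoots $u(K)$ on both sides.

If the roles of $K$ and $D$ could be exchanged, we would grow continua $D_t\subset D$ from a point of $E_L$, let continua $K_t\subset K$ follow, and get $\max u(K)\ge\max\psi(D)+c$, contradicting \eqref{eq:overshoot} at once. This is how the proof runs in Section~\ref{sec:hi}. Here there are two obstacles. The restriction of $f$ to an arbitrary $D'\subset D$ need not be confluent. And $h$ is not confluent, so a continuum $K'$ with $h(K')=f(D')$ can only come from Class~$W$; it need not contain $k$, and the label of $(K',D')$ is no longer inherited from $(k,d)$. We therefore need a way to read the label from $D'$ alone.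

\subsection*{Two zones that force the label}

Put
\[
D_-=\{d\in D:\psi(d)<\alpha+c\},\qquad D_+=\{d\in D:\psi(d)>\beta-c\}.
\]
Both sets are nonempty by \eqref{eq:overshoot}. Call a continuum $K'\subset K$ \emph{long} if $\min u(K')<\alpha+2c$ and $\max u(K')>\beta-2c$. By (T2), all subcontinua of $K$ sufficiently close to $K$ are long.

\begin{lemma}\label{lem:zones}
\begin{itemize}
\item[(a)] Let $(k,d)\in E(K,D)$. If $d\in D_-$, then $(k,d)\in E_L$; if $d\in D_+$, then $(k,d)\in E_R$.
\item[(b)] Let $(K',D')$ be a smaller pair. If it is an $L$-pair, $D'$ misses $D_+$; if it is an $R$-pair, $D'$ misses $D_-$.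
\item[(c)] Let $(K',D')$ be a smaller pair with $K'$ long. If it is an $L$-pair, $D'$ meets $D_-$; if it is an $R$-pair, $D'$ meets $D_+$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $(k,d)\in E_R$, then $\psi(d)\ge u(k)+c\ge\alpha+c$, so $d\notin D_-$. If $(k,d)\in E_L$, then $\psi(d)\le u(k)-c\le\beta-c$, so $d\notin D_+$. (b) Every $d\in D'$ has a partner in $K'$; apply (a). (c) By Lemma~\ref{lem:shift}, an $L$-pair has $\min\psi(D')\le\min u(K')-c<\alpha+c$, and an $R$-pair has $\max\psi(D')\ge\max u(K')+c>\beta-c$.
\end{proof}

So in a smaller pair $D'$ never meets both zones, and if $K'$ is long, then $D'$ meets one of them. The contradiction will come from a smaller pair whose $D'$ meets both zones, or from one with $K'$ long whose $D'$ meets neither. The next lemma prepares both constructions: part (a) removes $K'$ from the first, and part (c) lets us recognize long continua by their images in $B$.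

\begin{lemma}\label{lem:proper}
\begin{itemize}
\item[(a)] If $D'\subsetneq D$ is a continuum with $f|_{D'}\colon D'\to f(D')$ confluent, then $D'$ does not meet both $D_-$ and $D_+$.
\item[(b)] If $K'\subsetneq K$ is a continuum, then $h(K')\ne B$.
\item[(c)] If $K_n\subset K$ are continua with $h(K_n)\to B$, then $K_n$ is long for all large $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The continuum $B$ is in Class~$W$ and $h|_K\colon K\to B$ is onto, so there is a continuum $K'\subset K$ with $h(K')=f(D')$. Then $(K',D')$ is a smaller pair, and Lemma~\ref{lem:zones}(b) applies.

(b) Otherwise $(K',D)$ is a smaller pair, and $D$ meets both zones, contrary to Lemma~\ref{lem:zones}(b).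

(c) If a subsequence of $(K_n)$ converges to $K^*$, then $h(K^*)=B$, so $K^*=K$ by (b). By compactness of the hyperspace, $K_n\to K$.
\end{proof}

\subsection*{Both labels from one point}

Growth from a point of $E_L$ produces sets that reach $D_-$, and growth from a point of $E_R$ produces sets that reach $D_+$. To combine them we start both from the same point of $D$. The sets $\pi_X(E_L\cap(K\times D))$ and $\pi_X(E_R\cap(K\times D))$ are nonempty and closed, and they cover $D$, because every point of $D$ has a partner in $K$. Since $D$ is connected, they share a point $d_0$. Choose $k_L,k_R\in K$ with $(k_L,d_0)\in E_L$ and $(k_R,d_0)\in E_R$, and put $b=f(d_0)=h(k_L)=h(k_R)$.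

Let $K^L_t$ and $K^R_t$ be order arcs from $\{k_L\}$ and $\{k_R\}$ to $K$. For $t<1$ put $B^L_t=h(K^L_t)$ and $B^R_t=h(K^R_t)$. These continua contain $b$, increase with $t$, converge to $B$ as $t\to1$, and are \emph{proper} subcontinua of $B$ by Lemma~\ref{lem:proper}(b). For a continuum $A$ with $b\in A\subset B$, let $D(A)$ be the component of $D\cap f^{-1}(A)$ containing $d_0$. By Lemma~\ref{lem:conf}(a), $f$ maps $D(A)$ confluently onto $A$, and $A\subset A'$ implies $D(A)\subset D(A')$. By Lemma~\ref{lem:growth},
\[
(K^L_t,D(B^L_t))\ \text{is an $L$-pair and}\ (K^R_t,D(B^R_t))\ \text{is an $R$-pair for all } t<1 .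
\]
Fix $t_0<1$ such that $K^L_t$ and $K^R_t$ are long for $t\ge t_0$.

We now look at the union and the intersection of $B^L_t$ and $B^R_t$. For orientation let $B=[0,1]$ and $b=\frac12$. If both families are of the form $[0,s]$ for $t$ near $1$, their union is still a proper subcontinuum. If one is of the form $[0,s]$ and the other of the form $[1-s',1]$, the union is all of $B$, but then the intersection $[1-s',s]$ is itself almost all of $B$. The two cases below are the general form of this alternative.

\medskip\noindent\emph{Case 1: $A=B^L_t\cup B^R_t\ne B$ for some $t\in[t_0,1)$.} The set $A$ is a continuum, since both pieces contain $b$. We have $D(A)\subsetneq D$ because $f(D(A))=A\ne B$, and $f|_{D(A)}$ is confluent. But $D(A)$ contains $D(B^L_t)$, which meets $D_-$, and $D(B^R_t)$, which meets $D_+$, by Lemma~\ref{lem:zones}(c). This contradicts Lemma~\ref{lem:proper}(a).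

\medskip\noindent\emph{Case 2: $B^L_t\cup B^R_t=B$ for all $t\in[t_0,1)$.} Put $C_t=B^L_t\cap B^R_t$. It contains $b$, it is a continuum by Lemma~\ref{lem:treelike}(b), it is a proper subset of $B$, and it increases with $t$.

We claim that $C_t\to B$ as $t\to1$. Let $G=\bigcup_{t<1}B^L_t$ and $H=\bigcup_{t<1}B^R_t$. Both sets are dense in $B$, and $\bigcup_{t<1}C_t=G\cap H$ because both families increase. By (T2) it suffices to show that $G\cap H$ is dense in $B$. Write
\[
B=(B\setminus B^L_{t_0})\cup(B\setminus B^R_{t_0})\cup C_{t_0}.
\]
The first set is open in $B$, so $G$ is dense in it, and by the case assumption it lies in $B^R_{t_0}\subset H$; hence $G\cap H$ is dense in it. The second set is open in $B$, so $H$ is dense in it, and it lies in $B^L_{t_0}\subset G$; hence $G\cap H$ is dense in it as well. The third set is contained in $G\cap H$. This proves the claim.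

Since $B$ is in Class~$W$, there are continua $K^C_t\subset K$ with $h(K^C_t)=C_t$. Then $(K^C_t,D(C_t))$ is admissible, and it is a smaller pair because $C_t\ne B$. We do not know its label, and we do not need to. By Lemma~\ref{lem:proper}(c), applied along a sequence $t_n\to1$, there is $t<1$ with $K^C_t$ long, and then $D(C_t)$ meets $D_-$ or $D_+$ by Lemma~\ref{lem:zones}(c). On the other hand $D(C_t)\subset D(B^L_t)\cap D(B^R_t)$, and by Lemma~\ref{lem:zones}(b) the set $D(B^L_t)$ misses $D_+$ and the set $D(B^R_t)$ misses $D_-$. This contradiction completes the proof of Theorem~\ref{thm:cross}. \hfill$\square$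

\begin{remark}
Confluence of $f$ is used whenever a subcontinuum of $X$ follows a subcontinuum of $Y$ through a given point: in Lemmas~\ref{lem:signs} and~\ref{lem:growth} and in the sets $D(A)$. Atriodicity and acyclicity of $Y$ enter only through Class~$W$, in Lemma~\ref{lem:proper}(a) and in the choice of $K^C_t$. Hereditary unicoherence is used once, to know that $C_t$ is connected.
\end{remark}

\section{Maps from tree-like continua}\label{sec:tree}

Let $I=[0,1]$. In the situation of Theorem~\ref{thm:tree}, let $f\colon X\to Y$ be confluent and $\psi\colon X\to I$ onto with small fibers. We look for a point $z$ such that $a(z)$ and $b(z)$ have preimages under $f$ at the same $\psi$-height. Record in $Z\times I$ the heights available over $a(z)$ and over $b(z)$. If $a$ is onto, part (ii) of the crossing theorem says that the set of heights for $a$ meets every continuum in $Z\times I$ that projects onto $Z$. Part (i) says that the set of heights for $b$ meets every continuum in $Z\times I$ that projects onto $I$. The link between the two is a duality in $Z\times I$: a compact set that blocks all ``horizontal'' continua contains a ``vertical'' one. This is the only place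 where $Z$ has to be tree-like. We prove it first for level sets over a tree.

A continuum $M$ is \emph{unicoherent} if $M_1\cap M_2$ is connected whenever $M=M_1\cup M_2$ with continua $M_1,M_2$. For a tree $S$, the product $S\times I$ is a locally connected continuum, and it is unicoherent because it is contractible. The next lemma is a case of the fact that in such a space a closed separating set has a separating component \cite{Kur}; we include the short argument.

\begin{lemma}\label{lem:level}
Let $S$ be a tree and $\omega\colon S\times I\to[0,1]$ a map with $\omega<\frac12$ on $S\times\{0\}$ and $\omega>\frac12$ on $S\times\{1\}$. Then $\omega^{-1}(\frac12)$ contains a continuum $N$ with $\pi_S(N)=S$.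
\end{lemma}

\begin{proof}
Put $M=S\times I$; components of open subsets of $M$ are open. Let $U$ be the component of $\{\omega<\frac12\}$ containing $S\times\{0\}$. Then $\overline U\setminus U\subset\omega^{-1}(\frac12)$, and $\overline U$ misses $S\times\{1\}$. Let $V$ be the component of $M\setminus\overline U$ containing $S\times\{1\}$, and $N=\overline V\setminus V$. Each component $V'$ of $M\setminus\overline U$ is open and closed in $M\setminus\overline U$, so $\overline{V'}\setminus V'\subset\overline U$, and this set is nonempty because $M$ is connected. Hence $M\setminus V$, the union of $\overline U$ and the components $V'\neq V$, is a continuum. By unicoherence $N=\overline V\cap(M\setminus V)$ is connected. Also $N\subset\overline U$, and $N$ misses the open set $U$, which is disjoint from $V$; so $N\subset\omega^{-1}(\frac12)$. Each segment $\{s\}\times I$ meets $V$ and $M\setminus V$, so it meets the boundary $N$ of $V$.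
\end{proof}

\begin{lemma}\label{lem:duality}
Let $Z$ be a tree-like continuum and $F\subset Z\times I$ a compact set. If no component of $F$ meets both $Z\times\{0\}$ and $Z\times\{1\}$, then there is a continuum $T\subset(Z\times I)\setminus F$ with $\pi_Z(T)=Z$.
\end{lemma}

\begin{proof}
By (T4), $F=P\sqcup Q$ with $P,Q$ compact, $F\cap(Z\times\{0\})\subset P$ and $F\cap(Z\times\{1\})\subset Q$. The closed sets $P\cup(Z\times\{0\})$ and $Q\cup(Z\times\{1\})$ are disjoint, so there is a map $w\colon Z\times I\to[0,1]$ equal to $0$ on the first and to $1$ on the second. It suffices to find $T$ with $|w-\frac12|<\frac18$ on $T$.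

Write $Z=\varprojlim S_n$ with trees $S_n$, surjective bonding maps $p^m_n\colon S_m\to S_n$ and surjective projections $r_n$. Then $Z\times I=\varprojlim(S_n\times I)$ with bonding maps $p^m_n\times1$. By (T5) and truncation of values, there are $n_0$ and $w_{n_0}\colon S_{n_0}\times I\to[0,1]$ with $|w-w_{n_0}\circ(r_{n_0}\times1)|<\frac18$. For $n\ge n_0$ put $w_n=w_{n_0}\circ(p^n_{n_0}\times1)$. Since $r_n$ is onto, $w_n<\frac18$ on $S_n\times\{0\}$ and $w_n>\frac78$ on $S_n\times\{1\}$. Lemma~\ref{lem:level} gives continua $N_n\subset w_n^{-1}(\frac12)$ projecting onto $S_n$.

The $N_n$ were chosen independently and need not form an inverse sequence, and their preimages in $Z\times I$ need not be connected. We correct this by a limit. For $m\ge i\ge n_0$ let $N_i^m=(p^m_i\times1)(N_m)$, a continuum in $w_i^{-1}(\frac12)$ projecting onto $S_i$. By (T2) and a diagonal argument there are $m_j\to\infty$ such that $N_i^{m_j}$ converges, for every $i$, to a continuum $N_i^*$. This limit lies in $w_i^{-1}(\frac12)$ and projects onto $S_i$. Since $p^{i+1}_i\times1$ maps $N_{i+1}^m$ onto $N_i^m$, it maps $N^*_{i+1}$ onto $N^*_i$. Thus $T=\varprojlim N_i^*\subset Z\times I$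 is a continuum with $(r_i\times1)(T)=N_i^*$. It follows that $r_i(\pi_Z(T))=S_i$ for all $i$, so $\pi_Z(T)=Z$ by (T5). On $T$ we have $w_{n_0}\circ(r_{n_0}\times1)=\frac12$, hence $|w-\frac12|<\frac18$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tree}]
Let $f\colon X\to Y$ be confluent and onto, with $X$ arc-like; $Y$ is atriodic and tree-like by Proposition~\ref{prop:known}. Replace $Y$ by $a(Z)$, which contains $b(Z)$, and $X$ by a component of $f^{-1}(a(Z))$. By Lemmas~\ref{lem:treelike}(a) and~\ref{lem:conf}(a), the new $Y$ is atriodic and tree-like and the new $f$ is confluent and onto, and the new $X$ still has real maps with arbitrarily small fibers. So we may assume $a(Z)=Y$.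

Fix $\delta>0$. We shall find $z\in Z$ and $x,x'\in X$ with
\begin{equation}\label{eq:delta}
f(x')=a(z),\qquad f(x)=b(z),\qquad d(x,x')<\delta .
\end{equation}
This suffices: for $\delta=1/n$ take $z_n,x_n,x_n'$ and pass to a subsequence with $z_n\to z$, $x_n\to x$; then $x_n'\to x$ and $a(z)=f(x)=b(z)$.

Let $\psi\colon X\to\mathbb R$ have fibers of diameter less than $\delta$. If $\psi(X)$ is a point, then $X$ has diameter less than $\delta$ and any $z$ works. Otherwise rescale so that $\psi(X)=I$. Let
\[
F=\{(z,s)\in Z\times I:\ s\in\psi(f^{-1}(a(z)))\},
\]
which is compact as the image of $\{(z,x):f(x)=a(z)\}$ under $1\times\psi$. Let $T\subset Z\times I$ be any continuum with $\pi_Z(T)=Z$. Theorem~\ref{thm:cross}(ii), applied to $T$ with $h=a\circ\pi_Z$, which is onto $Y$, and $u=\pi_I$, gives $(z,s)\in T$ and $x'$ with $f(x')=a(z)$, $\psi(x')=s$; that is, $T$ meets $F$. By Lemma~\ref{lem:duality}, some component $S$ of $F$ meets both $Z\times\{0\}$ and $Z\times\{1\}$, so $\pi_I(S)=I=\psi(X)$. Theorem~\ref{thm:cross}(i), applied to $S$ with $h=b\circ\pi_Z$ and $u=\pi_I$, gives $(z,s)\in S$ and $x$ with $f(x)=b(z)$, $\psi(x)=s$. Since $(z,s)\in F$, there is $x'$ with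 $f(x')=a(z)$ and $\psi(x')=s$. The points $x,x'$ lie in one fiber of $\psi$, so \eqref{eq:delta} holds.

If $a$ maps $Z$ onto $Y$, then $b(Z)\subset a(Z)$ for every $b$, so $a$ is universal. For the last statement take $Z=A$, which is tree-like by Lemma~\ref{lem:treelike}(a). If $g(A)\subset A$, let $a$ be the inclusion and $b=g$; if $g(A)\supset A$, let $a=g$ and $b$ be the inclusion.
\end{proof}

\section{Hereditarily indecomposable images}\label{sec:hi}

A continuum is hereditarily indecomposable if and only if any two of its subcontinua that meet are nested: two subcontinua that meet and are not nested decompose their union, and the two pieces of a decomposition meet and are not nested. This makes confluence automatic.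

\begin{lemma}\label{lem:hi}
\begin{itemize}
\item[(a)] Every map $m$ of a continuum $M$ onto a hereditarily indecomposable continuum $Y$ is confluent.
\item[(b)] A confluent image of a hereditarily indecomposable continuum is hereditarily indecomposable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $A\subsetneq Y$ be a subcontinuum and $C$ a component of $m^{-1}(A)$. Let $N_1\supset N_2\supset\cdots$ be closed neighborhoods of $A$, different from $Y$, with intersection $A$, and let $C_n$ be the component of $m^{-1}(N_n)$ containing $C$. By (T4), $C_n$ contains a boundary point $p$ of $m^{-1}(N_n)$; then $m(p)$ is not an interior point of $N_n$, so $m(p)\notin A$. Thus $m(C_n)$ meets $A$ and is not contained in $A$, and therefore $m(C_n)\supset A$. By (T1), $\bigcap C_n$ is a continuum in $m^{-1}(A)$ containing $C$, hence equal to $C$, and $m(C)=\bigcap m(C_n)\supset A$.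

(b) Let $A,A'$ be subcontinua of the image that meet, and choose a point $x$ over $A\cap A'$. The components of the preimages of $A$ and $A'$ that contain $x$ are nested, and they map onto $A$ and $A'$. So $A$ and $A'$ are nested.
\end{proof}

Subcontinua of $Y$ are again hereditarily indecomposable, so \emph{every} restriction of a map into $Y$ to a subcontinuum is confluent onto its image. Both obstacles met after \eqref{eq:overshoot} disappear. We can therefore lift $a$ and $b$ simultaneously, work with triples instead of pairs, and grow from either end. Neither Proposition~\ref{prop:known} nor Class~$W$ is needed, and $Z$ is arbitrary.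

\begin{proof}[Proof of Theorem~\ref{thm:hi}]
Let $f\colon X\to Y$ be onto with $X$ arc-like; $f$ is confluent by Lemma~\ref{lem:hi}(a). Replacing $Y$ by $a(Z)$ and $X$ by a component of $f^{-1}(a(Z))$, we may assume $a(Z)=Y$, where $X$ is a continuum having real maps with arbitrarily small fibers. Suppose $a(z)\ne b(z)$ for all $z$. The set
\[
E=\{(x_1,z,x_2)\in X\times Z\times X: f(x_1)=a(z),\ f(x_2)=b(z)\}
\]
is compact and nonempty, and $x_1\ne x_2$ on $E$. Choose $\psi\colon X\to\mathbb R$ with fibers of diameter less than $\min_Ed(x_1,x_2)$. Then $\psi(x_1)\ne\psi(x_2)$ on $E$, so for some $c>0$ we have $E=E_L\sqcup E_R$ with compact $E_L,E_R$, where $\psi(x_2)\le\psi(x_1)-c$ on $E_L$ and $\psi(x_2)\ge\psi(x_1)+c$ on $E_R$.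

A \emph{triple} consists of continua $D_1,D_2\subset X$ and $W\subset Z$ with $f(D_1)=a(W)$ and $f(D_2)=b(W)$. It is \emph{mixed} if $D_1\times W\times D_2$ meets both $E_L$ and $E_R$. Every point of $D_1$ is the first coordinate of a point of $E\cap(D_1\times W\times D_2)$: given $p\in D_1$, choose $w\in W$ with $a(w)=f(p)$ and then $q\in D_2$ with $f(q)=b(w)$. Reversing the order of the choices, every point of $D_2$ is a third coordinate.

Let $D_2^0$ be a component of $f^{-1}(b(Z))$. Then $(X,Z,D_2^0)$ is a triple, and it is mixed: a point of $E$ in the product whose first coordinate minimizes $\psi$ on $X$ lies in $E_R$, and one whose first coordinate maximizes $\psi$ lies in $E_L$. By (T1) and the compactness of $E_L$ and $E_R$, the intersection of a chain of mixed triples is a mixed triple. Zorn's lemma gives a minimal mixed triple $(D_1,W,D_2)$. By Lemma~\ref{lem:hi}(a), the maps $f|_{D_1}$, $a|_W$ onto $a(W)$ and $b|_W$, $f|_{D_2}$ onto $b(W)$ are confluent.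

Take $(x_1,z,x_2)\in E_R$ in $D_1\times W\times D_2$. We show that
\begin{equation}\label{eq:up}
\max\psi(D_2)\ge\max\psi(D_1)+c .
\end{equation}
If $D_1=\{x_1\}$, this follows from $\psi(x_2)\ge\psi(x_1)+c$. Otherwise let $D_1'$ be a continuum with $x_1\in D_1'\subsetneq D_1$. Let $W'$ be the component of $W\cap a^{-1}(f(D_1'))$ containing $z$, and $D_2'$ the component of $D_2\cap f^{-1}(b(W'))$ containing $x_2$. By confluence $a(W')=f(D_1')$ and $f(D_2')=b(W')$. So $(D_1',W',D_2')$ is a strictly smaller triple, it is not mixed, and all points of $E$ in its product lie in $E_R$. Take such a point $(p,w,q)$ with $\psi(p)=\max\psi(D_1')$. Then $\max\psi(D_2)\ge\psi(q)\ge\max\psi(D_1')+c$, and letting $D_1'\to D_1$ along an order arc from $\{x_1\}$ gives \eqref{eq:up}.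

Now take $(x_1,z,x_2)\in E_L$ in $D_1\times W\times D_2$ and grow from the other end. If $D_2=\{x_2\}$, then $\max\psi(D_1)\ge\psi(x_1)\ge\max\psi(D_2)+c$. Otherwise, for a continuum $D_2'$ with $x_2\in D_2'\subsetneq D_2$, let $W'$ be the component of $W\cap b^{-1}(f(D_2'))$ containing $z$, and $D_1'$ the component of $D_1\cap f^{-1}(a(W'))$ containing $x_1$. This is a strictly smaller triple, and all points of $E$ in its product lie in $E_L$. A point $(p,w,q)$ among them with $\psi(q)=\max\psi(D_2')$ gives $\max\psi(D_1)\ge\psi(p)\ge\max\psi(D_2')+c$, and we let $D_2'\to D_2$. In both cases $\max\psi(D_1)\ge\max\psi(D_2)+c$, which contradicts \eqref{eq:up}.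

Hence $Y$ has semispan zero and span zero. Hoehn and Oversteegen \cite{HO} proved that a nondegenerate continuum is a pseudo-arc if and only if it is hereditarily indecomposable and has span zero. So a nondegenerate hereditarily indecomposable continuous image of an arc-like continuum is a pseudo-arc; conversely, a pseudo-arc is arc-like and is its own image. Finally, a nondegenerate confluent image of a pseudo-arc is hereditarily indecomposable by Lemma~\ref{lem:hi}(b) and is a continuous image of an arc-like continuum, so it is a pseudo-arc.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}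
``Already a model $A^{*}$ where $A=\bigoplus_{p\in P}\bigoplus_{n\leq N}\mathbb{Z}(p^n)^{\alpha_{p,n}}\oplus\bigoplus_{p\in P}\mathbb{Z}(p^\omega)^{\gamma_p}$ i'',
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 103908}.

\bibitem{Davis}
J.~F.~Davis, \emph{Atriodic acyclic continua and class W}, Proc. Amer. Math. Soc. \textbf{90} (1984), 477--482.

\bibitem{HO}
Hoehn and Oversteegen, \emph{A complete classification of homogeneous plane continua}, Acta Math. \textbf{216} (2016), 177--216.

\bibitem{IN}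
Illanes and Nadler, \emph{Hyperspaces}.

\bibitem{Kur}
Kuratowski, \emph{Topology II}.

\end{thebibliography}
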